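
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Large sets without right angles in vector spaces over finite fields}


\begin{abstract}
A set $A\subseteq\mathbb F_q^d$ contains a right angle if there are distinct $a,b,c\in A$ with $(a-b)\cdot(c-b)=0$. It has been conjectured that for each $d$ there is a constant $c(d)$ such that every $A\subseteq\mathbb F_q^d$ with $|A|\ge c(d)\,q$ contains a right angle. We disprove this for every $d\ge 25$: when $q=p^2$ with $p>7$ prime, there are sets without right angles of size at least $10^{-5/2}q^{5/4}$. We also disprove it along the primes for $d\ge 43$, and along every sequence $q\to\infty$ for $d\ge 64^{10}$. The constructions rest on the remark that $\alpha=\beta+\gamma$ and $\alpha^2=\beta^2+\gamma^2$ cannot both hold unless $2\beta\gamma=0$. A rank argument gives an upper bound, which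 shows that the supremum of the exponents $\kappa$ such that sets of size $\gg_d q^{\kappa}$ without right angles exist for all $q$ has order $\log d$. For $d=2$ the conjecture is true.
\end{abstract}


\section{The problem and the results}

Let $q$ be a power of a prime $p$, let $d\ge2$, and write $x\cdot y=\sum_{i=1}^d x_iy_i$ for $x,y\in\mathbb F_q^d$. A \emph{right angle} in a set $A\subseteq\mathbb F_q^d$ consists of three distinct points $a,b,c\in A$ with
\[
(a-b)\cdot(c-b)=0 .
\]
We call $A$ \emph{right-angle-free} if it contains no right angle, and let $f_d(q)$ be the maximum size of a right-angle-free subset of $\mathbb F_q^d$. Appending zero coordinates shows that $f_{d'}(q)\ge f_d(q)$ for $d'\ge d$.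

How large is $f_d(q)$? For a randomly chosen triple of points the equation above holds with probability about $1/q$, so a set of $n$ points without special structure should contain about $n^3/q$ right angles, hence at least one as soon as $n$ is much larger than $q^{1/3}$. The line $\mathbb F_q\times\{0\}^{d-1}$ does better: there the dot product above is a product of two nonzero elements, so the line is right-angle-free, and
\begin{equation}\label{eq:line}
f_d(q)\ge q .
\end{equation}
In the plane nothing is better by more than a factor of $2$ (Theorem~\ref{thm:plane}). One may guess that lines are always optimal up to a constant, and this is Conjecture~1.4 of \cite{RA}.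

\begin{conjecture}[\cite{RA}]
Let $A$ be a set in $\mathbb F_q^d$. There exists a constant $c=c(d)$ such that $A$ contains a right angle when $|A|\ge cq$.
\end{conjecture}

Here $c$ depends on $d$ only, so the conjecture says that, for each $d$, $f_d(q)=O_d(q)$ as $q$ runs over all prime powers. It is false.

\begin{theorem}\label{thm:square}
Let $M\ge1$, let $p>M+2$ be an odd prime, let $q=p^2$ and $d\ge M(M+5)/2$. Then
\[
f_d(q)\ \ge\ \Big(\frac{p-1}{M}\Big)^{M/2}\ \ge\ (2M)^{-M/2}\,q^{M/4}.
\]
In particular, taking $M=5$: for every $d\ge25$ and every prime $p>7$ there is a right-angle-free set in $\mathbb F_{p^2}^d$ of size at least $10^{-5/2}q^{5/4}$, where $q=p^2$. So no constant $c(d)$ exists for any $d\ge25$.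
\end{theorem}

The failure is not special to squares of primes.

\begin{theorem}\label{thm:prime}
For every $M\ge1$, every prime $p$ and every $d\ge M(M+5)/2+1$,
\[
f_d(p)\ge(2M)^{-M/2}\,p^{M/6}.
\]
In particular, taking $M=7$: for every $d\ge43$ the conjecture fails along the primes.
\end{theorem}

\begin{theorem}\label{thm:all}
Let $n\ge2$ be even and $d\ge64^n$. Then for every prime power $q$,
\[
f_d(q)\ge(2n)^{-n/2}\,q^{n/8}.
\]
In particular, for $d\ge64^{10}$, $f_d(q)/q\to\infty$ along every sequence $q\to\infty$ of prime powers.
\end{theorem}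

In the other direction we have the following bound, which is strong when the characteristic is small.

\begin{theorem}\label{thm:upper}
Let $q=p^e$ with $p$ prime. Then
\[
f_d(q)\le3+3\binom{d+p-1}{d}^{e}.
\]
In particular $f_d(2^e)\le3+3\,q^{\log_2(d+1)}$ for $q=2^e$.
\end{theorem}

\begin{corollary}\label{cor:kappa}
Let $\kappa_d=\sup\{\kappa:\ \exists\,c>0\ \forall q\ \ f_d(q)\ge c\,q^\kappa\}$. Then
\[
\frac14\Big\lfloor\frac{\log_2d}{12}\Big\rfloor\ \le\ \kappa_d\ \le\ \log_2(d+1).
\]
Since also $\kappa_d\ge1$ by \eqref{eq:line}, $\kappa_d$ has order exactly $\log d$.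
\end{corollary}

\begin{remark}\label{rem:threshold}
The exponent $\kappa_d$ measures what is possible for all $q$ simultaneously. It must not be confused with the exponent that should replace $1$ in the conjecture, namely $s_d=\inf\{s: f_d(q)=O_d(q^s)\}$, which is governed by the most favorable fields. By Theorem~\ref{thm:square}, $s_d\ge M/4$ whenever $M(M+5)/2\le d$, that is,
\[
s_d\ \ge\ \frac14\Big\lfloor\sqrt{2d+\tfrac{25}4}-\tfrac52\Big\rfloor .
\]
So $s_d$ is at least of order $\sqrt d$, and no fixed power $q^s$ can replace $q$ in the conjecture for all $d$.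
\end{remark}

\begin{theorem}\label{thm:plane}
For $d=2$ the conjecture is true: $q\le f_2(q)\le2q-2$ for all $q$.
\end{theorem}

We do not settle the individual dimensions $3\le d\le24$.

\subsection*{The idea}
Let $q$ be odd and let $D(a,b)=(a-b)\cdot(a-b)$ be the ``squared distance''. Since
\[
2\,(a-b)\cdot(c-b)=D(a,b)+D(b,c)-D(a,c),
\]
there is a right angle at $b$ exactly when Pythagoras' relation $D(a,c)=D(a,b)+D(b,c)$ holds. So we look for many points whose squared distances never satisfy this relation.

Start from a set $X$, for instance a grid, with squared distances $s(x,z)$. The relation $s(x,z)=s(x,y)+s(y,z)$ will hold for many triples, and $s(x,z)^2=s(x,y)^2+s(y,z)^2$ may hold for some. But \emph{both cannot hold at once} if $s$ does not vanish on distinct points. Indeed, in every commutative ring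
\begin{equation}\label{eq:twopyth}
\alpha=\beta+\gamma\ \text{ and }\ \alpha^2=\beta^2+\gamma^2\quad\Longrightarrow\quad 2\beta\gamma=0,
\end{equation}
as one sees by squaring the first equation; and in an integral domain of characteristic different from $2$ this forces $\beta=0$ or $\gamma=0$. We therefore seek new points whose squared distances are, up to a constant factor, $s+\theta s^2$, with a scalar $\theta$ so ``independent'' of the values of $s$ that one relation for $s+\theta s^2$ splits into the two relations for $s$ and $s^2$. Two things have to be arranged.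
\begin{itemize}
\item \emph{Bounded dimension.} If $s(x,z)$ is a fixed polynomial in the coordinates of $x$ and $z$, then $s+\theta s^2$ is a sum of a bounded number of products (function of $x$)$\cdot$(function of $z$). This is what allows it to be realized by dot products in a bounded number of coordinates.
\item \emph{Splitting.} When $q=p^2$ we let $s$ take values in $\mathbb F_p$ and choose $\theta\notin\mathbb F_p$. When $q=p$ we let $s$ take small integer values and let $\theta$ be a somewhat larger integer, so that $s$ and $s^2$ become two digits of one integer. For general $q=p^e$ with $e\ge2$, polynomials of small degree replace small integers and a power of the variable $t$ replaces $\theta$; in characteristic $2$, where \eqref{eq:twopyth} is empty, $s^3$ replaces $s^2$.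
\end{itemize}

\section{A criterion, and an example in seven dimensions}

The following lemma works in every characteristic. It is stated so that a function $g$ of one variable, which does not influence right angles, may be discarded.

\begin{lemma}\label{lem:criterion}
Let $X$ be a finite subset of an abelian group, and let $F$ be an $\mathbb F_q$-valued function on $\{x-z:x,z\in X\}$ with $F(-w)=F(w)$ and $F(0)=0$. Suppose $\varphi:X\to\mathbb F_q^d$ and $g:X\to\mathbb F_q$ satisfy
\begin{equation}\label{eq:kernel}
\varphi(x)\cdot\varphi(z)=F(x-z)-g(x)-g(z)\qquad(x,z\in X).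
\end{equation}
Then for all $x,y,z\in X$, with $u=x-y$ and $v=z-y$,
\begin{equation}\label{eq:angle}
(\varphi(x)-\varphi(y))\cdot(\varphi(z)-\varphi(y))=F(u-v)-F(u)-F(v).
\end{equation}
If $F(u-v)\ne F(u)+F(v)$ whenever $x,y,z$ are distinct, then $f_d(q)\ge|X|$.
\end{lemma}

\begin{proof}
The left side of \eqref{eq:angle} is $\varphi(x)\cdot\varphi(z)-\varphi(x)\cdot\varphi(y)-\varphi(y)\cdot\varphi(z)+\varphi(y)\cdot\varphi(y)$. Inserting \eqref{eq:kernel}, the terms in $g$ cancel and there remains $F(x-z)-F(x-y)-F(y-z)+F(0)$, which is the right side because $F$ is even and $F(0)=0$.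

For the last claim, if $|X|\le2$ then $f_d(q)\ge q\ge|X|$ by \eqref{eq:line}. Let $|X|\ge3$. By hypothesis \eqref{eq:angle} is nonzero for all distinct $x,y,z$. If we had $\varphi(x)=\varphi(y)$ with $x\ne y$, then \eqref{eq:angle} would vanish for any $z\in X\setminus\{x,y\}$; so $\varphi$ is injective, and $\varphi(X)$ is right-angle-free.
\end{proof}

We need two facts about $\mathbb F_{p^2}$, $p$ odd. Every element $a$ of $\mathbb F_p^*$ is a square in $\mathbb F_{p^2}$, since the polynomial $Y^2-a$ has its roots there. And there is a square $\theta\in\mathbb F_{p^2}\setminus\mathbb F_p$, since the number $(p^2-1)/2$ of nonzero squares exceeds $p-1$.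

\begin{example}\label{ex:seven}
Let $p\equiv3\pmod4$, $q=p^2$ and $X=\mathbb F_p^2$. The quadratic form $Q(w)=w_1^2+w_2^2$ has no zero on $\mathbb F_p^2$ except $w=0$, since $-1$ is not a square in $\mathbb F_p$. Choose a square $\theta\in\mathbb F_q\setminus\mathbb F_p$ and put
\[
F(w)=Q(w)+\theta\,Q(w)^2 .
\]

\emph{No Pythagorean triples.} Suppose $F(u-v)=F(u)+F(v)$ with $u,v\in\mathbb F_p^2$ nonzero. The values of $Q$ lie in $\mathbb F_p$, and $1,\theta$ are linearly independent over $\mathbb F_p$. Comparing coefficients gives $Q(u-v)=Q(u)+Q(v)$ and $Q(u-v)^2=Q(u)^2+Q(v)^2$. By \eqref{eq:twopyth}, $2Q(u)Q(v)=0$, a contradiction.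

\emph{Realization by dot products.} From $Q(x-z)=Q(x)+Q(z)-2\,x\cdot z$ we get
\begin{multline}\label{eq:expand}
F(x-z)-F(x)-F(z)\\
=-2\,x\cdot z+\theta\big[4(x\cdot z)^2+2\,Q(x)Q(z)-4\big(Q(x)+Q(z)\big)(x\cdot z)\big].
\end{multline}
Here $(x\cdot z)^2=x_1^2z_1^2+2x_1x_2z_1z_2+x_2^2z_2^2$. So the right side is a symmetric bilinear form in the seven functions
\[
x_1,\quad x_2,\quad Q(x)x_1,\quad Q(x)x_2,\quad x_1x_2,\quad x_1^2,\quad x_2^2
\]
of $x$ and the same functions of $z$. Its Gram matrix is block diagonal with the blocks
\[
\begin{pmatrix}-2&-4\theta\\-4\theta&0\end{pmatrix}\ \text{(twice)},\qquad (8\theta),\qquad \theta\begin{pmatrix}6&2\\2&6\end{pmatrix},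
\]
belonging to the two pairs $x_i,\,Q(x)x_i$, to $x_1x_2$, and to $x_1^2,x_2^2$, respectively. The determinant is $(-16\theta^2)^2\cdot8\theta\cdot32\theta^2=2^{16}\theta^7$, a nonzero square. A nondegenerate symmetric bilinear form with square determinant is the dot product in suitable coordinates (this is recalled in Section~\ref{sec:realize}). So there is $\varphi:X\to\mathbb F_q^7$ satisfying \eqref{eq:kernel} with $g=F$, and Lemma~\ref{lem:criterion} gives a right-angle-free set of $p^2=q$ points in $\mathbb F_q^7$.
\end{example}

This is no better than a line, but now the number of variables can be raised: $M$ variables instead of $2$ could give up to $p^M=q^{M/2}$ points, in a dimension depending only on $M$. One obstacle appears. For $M\ge3$ the form $Q(w)=w_1^2+\dots+w_M^2$ has nontrivial zeros in $\mathbb F_p^M$, because the sets $\{a^2\}$ and $\{-1-b^2\}$ have $(p+1)/2$ elements each and therefore meet, so that $a^2+b^2+1=0$ is solvable. We shall therefore keep only a grid small enough that $Q(x-z)$, computed in $\mathbb Z$, lies between $1$ and $p-1$ for distinct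 $x,z$. For fixed $M$ this leaves about $p^{M/2}=q^{M/4}$ points, up to a constant factor, which beats $q$ from $M=5$ on.

\section{Realizing $Q+\theta Q^2$ by dot products}\label{sec:realize}

Let $q$ be odd. We recall why nondegenerate symmetric bilinear forms over $\mathbb F_q$ are classified by rank and determinant modulo squares \cite[Ch.~IV, \S1.7]{Serre}. Such a form can be diagonalized. Given $a,b\in\mathbb F_q^*$, the sets $\{ax^2\}$ and $\{1-by^2\}$ have $(q+1)/2$ elements each, so they meet, and the form $\langle a,b\rangle$ represents $1$; splitting off a vector of norm $1$ gives $\langle a,b\rangle\cong\langle1,ab\rangle$. Repeating this, a form of rank $r$ and determinant $\delta$ is equivalent to $\langle1,\dots,1,\delta\rangle$. \emph{If $\delta$ is a square, this is equivalent to the dot product on $\mathbb F_q^r$.}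

\begin{lemma}\label{lem:realize}
Let $M\ge1$, let $q$ be odd of characteristic $p\nmid M+2$, let $\theta\in\mathbb F_q^*$, and put $R=M(M+5)/2$. For $w\in\mathbb F_q^M$ let $Q(w)=w\cdot w$ and $F(w)=Q(w)+\theta Q(w)^2$. There is a map $\varphi:\mathbb F_q^M\to\mathbb F_q^{R+1}$ with
\[
\varphi(x)\cdot\varphi(z)=F(x-z)-F(x)-F(z)\qquad(x,z\in\mathbb F_q^M).
\]
If $\theta$ and all elements of $\mathbb F_p^*$ are squares in $\mathbb F_q$, then $R+1$ may be replaced by $R$.
\end{lemma}

\begin{proof}
The identity \eqref{eq:expand} holds for any number of variables. Let $\psi(x)$ be the vector with coordinates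
\[
x_i,\qquad y_i=Q(x)\,x_i\quad(1\le i\le M),\qquad w_{ij}=x_ix_j\quad(1\le i\le j\le M).
\]
It has $2M+M(M+1)/2=R$ coordinates. Write $x_i',y_i',w_{ij}'$ for the coordinates of $\psi(z)$. Since $(x\cdot z)^2=\sum_iw_{ii}w_{ii}'+2\sum_{i<j}w_{ij}w_{ij}'$ and $Q(x)=\sum_iw_{ii}$, the right side of \eqref{eq:expand} is $S(\psi(x),\psi(z))$ with the symmetric bilinear form
\begin{multline*}
S=\sum_i\big[-2x_ix_i'-4\theta(x_iy_i'+y_ix_i')\big]+8\theta\sum_{i<j}w_{ij}w_{ij}'\\
+4\theta\sum_iw_{ii}w_{ii}'+2\theta\Big(\sum_iw_{ii}\Big)\Big(\sum_iw_{ii}'\Big)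
\end{multline*}
on $\mathbb F_q^R$. Its Gram matrix is block diagonal. Each pair $x_i,y_i$ contributes a block of determinant $-16\theta^2$, each $w_{ij}$ with $i<j$ the entry $8\theta$, and the $w_{ii}$ together the block $\theta(4I+2J)$, where $J$ is the all-ones $M\times M$ matrix. Over $\mathbb Q$, the matrix $4I+2J$ has eigenvalue $4+2M$ on the all-ones vector and $4$ on the vectors of coordinate sum $0$, so its determinant is $4^{M-1}(4+2M)$. Hence
\[
\det S=(-16\theta^2)^M\,(8\theta)^{M(M-1)/2}\,\theta^M\,4^{M-1}(4+2M).
\]
This is nonzero because $p$ is odd and $p\nmid M+2$. (If $p\mid M+2$, then the vector with all $w_{ii}=1$ and the other coordinates $0$ lies in the radical of $S$.)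

The form $S\oplus\langle\det S\rangle$ has rank $R+1$ and determinant $(\det S)^2$, so it is equivalent to the dot product on $\mathbb F_q^{R+1}$; let $\varphi$ be $x\mapsto(\psi(x),0)$ followed by this equivalence. If $\theta$ and all elements of $\mathbb F_p^*$ are squares in $\mathbb F_q$, then $\det S$, a product of such elements, is a square; so $S$ itself is equivalent to the dot product on $\mathbb F_q^R$, and the extra coordinate is not needed.
\end{proof}

\section{Fields of order $p^2$: the conjecture fails}

\begin{proof}[Proof of Theorem~\ref{thm:square}]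
Let $q=p^2$ with $p>M+2$ odd, and choose a square $\theta\in\mathbb F_q\setminus\mathbb F_p$. All elements of $\mathbb F_p^*$ are squares in $\mathbb F_q$, so Lemma~\ref{lem:realize} provides a map into $\mathbb F_q^R$ with $R=M(M+5)/2$. Put
\[
L=\Big\lfloor\sqrt{(p-1)/M}\Big\rfloor+1,\qquad X=\{0,1,\dots,L-1\}^M\subset\mathbb Z^M,
\]
and let $\varphi:X\to\mathbb F_q^R$ be reduction modulo $p$, $X\to\mathbb F_p^M\subset\mathbb F_q^M$, followed by the map of Lemma~\ref{lem:realize}. Then \eqref{eq:kernel} holds with $g=F$ for the function $F(w)=Q(w)+\theta Q(w)^2$ on $\mathbb Z^M$, where the integer $Q(w)=\sum_iw_i^2$ is read modulo $p$. This $F$ is even and $F(0)=0$.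

For a nonzero difference $w$ of points of $X$ the integer $Q(w)$ satisfies
\[
1\le Q(w)\le M(L-1)^2\le p-1,
\]
so $Q(w)\ne0$ in $\mathbb F_p$. Let $x,y,z\in X$ be distinct, $u=x-y$, $v=z-y$, and suppose $F(u-v)=F(u)+F(v)$. As in Example~\ref{ex:seven}, we compare coefficients of $1$ and $\theta$, which form a basis of $\mathbb F_q$ over $\mathbb F_p$, and obtain in $\mathbb F_p$
\[
Q(u-v)=Q(u)+Q(v),\qquad Q(u-v)^2=Q(u)^2+Q(v)^2 .
\]
Hence $2Q(u)Q(v)=0$ by \eqref{eq:twopyth}, which is impossible. Lemma~\ref{lem:criterion} gives
\[
f_R(q)\ge|X|=L^M\ge\Big(\frac{p-1}M\Big)^{M/2}\ge\Big(\frac p{2M}\Big)^{M/2}=(2M)^{-M/2}q^{M/4},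
\]
and $f_d(q)\ge f_R(q)$ for $d\ge R$. For $M=5$ we have $R=25$, the condition on $p$ is $p>7$, and $f_d(q)/q\ge10^{-5/2}q^{1/4}\to\infty$ as $p\to\infty$.
\end{proof}

\section{Prime fields}

In $\mathbb F_p$ there is no proper subfield to confine the values of $Q$ to. Instead we keep these values small as integers, at most $m$ say, and let $\theta$ be an integer $T>2m$. Then $Q+TQ^2$ records $Q$ and $Q^2$ as two ``digits'', and congruences modulo $p$ become equalities as long as the integers involved, of size about $m^3$, stay below $p$. So $m$ is about $p^{1/3}$, and a grid of side about $m^{1/2}$ has about $p^{M/6}$ points.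

\begin{proof}[Proof of Theorem~\ref{thm:prime}]
The claimed lower bound is $(p^{1/3}/(2M))^{M/2}$. If $p=2$ or $p\le M+2$, then $p\le8M^3$, so this is at most $1$ and there is nothing to prove. Let $p>M+2$ be odd. Let $L$ be the least positive integer with $L\ge(p^{1/3}/(2M))^{1/2}$ and put $m=M(L-1)^2$. If $m=0$, then $L=1$ and the claimed bound is again at most $1$. Let $m\ge1$. By the minimality of $L$,
\[
m<\tfrac12p^{1/3},\qquad\text{that is,}\qquad 8m^3<p .
\]
Put $T=2m+1$. Then $0<T\le3m\le8m^3<p$, so $\theta=T\bmod p$ is nonzero and Lemma~\ref{lem:realize} applies to $\mathbb F_p$. Let $X=\{0,\dots,L-1\}^M\subset\mathbb Z^M$, and let $\varphi:X\to\mathbb F_p^{R+1}$, with $R=M(M+5)/2$, be reduction modulo $p$ followed by the map of that lemma. So \eqref{eq:kernel} holds with $F(w)$ the residue modulo $p$ of the integer $Q(w)+TQ(w)^2$, where $Q(w)=\sum_iw_i^2$ for $w\in\mathbb Z^M$, and with $g=F$.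

Let $x,y,z\in X$ be distinct, $u=x-y$, $v=z-y$ in $\mathbb Z^M$. Then $F(u-v)-F(u)-F(v)$ is the residue modulo $p$ of the integer $P=P_1+TP_2$, where
\[
P_1=Q(u-v)-Q(u)-Q(v),\qquad P_2=Q(u-v)^2-Q(u)^2-Q(v)^2 .
\]
Since $Q(u),Q(v),Q(u-v)\in[0,m]$, we have $|P_1|\le2m<T$ and $|P_2|\le2m^2$, so
\[
|P|\le2m+(2m+1)\,2m^2=4m^3+2m^2+2m\le8m^3<p .
\]
If $P\equiv0\pmod p$, then $P=0$. So $T$ divides $P_1$, whence $P_1=0$ because $|P_1|<T$, and then $P_2=0$. By \eqref{eq:twopyth} in $\mathbb Z$, $2Q(u)Q(v)=0$, so $u=0$ or $v=0$, a contradiction. Lemma~\ref{lem:criterion} gives $f_{R+1}(p)\ge L^M\ge(2M)^{-M/2}p^{M/6}$, and the same bound holds for all $d\ge R+1$. For $M=7$ we have $R+1=43$ and $p^{7/6}/p\to\infty$.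
\end{proof}

\section{All finite fields}

For $q=p^e$ with $p$ bounded and $e\to\infty$, small integers are useless, and polynomials of small degree take their place. Three changes are needed. First, in characteristic $2$ the second relation in \eqref{eq:twopyth} follows from the first; we use cubes instead. Second, the realization by dot products must not depend on determinants; Lemma~\ref{lem:lowrank} does this in every characteristic, at the price of a factor $2$ in the dimension. Third, a sum of squares has nontrivial zeros; it is replaced by a form built from norms that has none.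

\subsection{Kernels of low rank}
We regard a function $k:X\times Y\to\mathbb F_q$ with $X,Y$ finite as a matrix. If $k$ is a sum of $r$ products $a(x)b(z)$, then its rank is at most $r$, and a matrix of rank $r$ is such a sum. Hence rank is subadditive under sums and submultiplicative under entrywise products. It does not change when the field is extended.

\begin{lemma}\label{lem:lowrank}
Let $X$ be a finite set and $k:X\times X\to\mathbb F_q$ a symmetric function of rank at most $R$. Then there is $\varphi:X\to\mathbb F_q^{2R}$ with $\varphi(x)\cdot\varphi(z)=k(x,z)$ for all $x,z\in X$.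
\end{lemma}

\begin{proof}
Let $\rho\le R$ be the rank of $k$ and let the rows with indices in $I$, $|I|=\rho$, be a basis of its row space. Then $k=W\,k_{I,X}$ for some $X\times I$ matrix $W$, where $k_{I,X}$ denotes the submatrix. Taking the columns in $I$ gives $k_{X,I}=W\,k_{I,I}$; by symmetry $k_{I,X}=(k_{X,I})^T=k_{I,I}W^T$. So $k=WSW^T$ with $S=k_{I,I}$ symmetric. With $W_x\in\mathbb F_q^\rho$ the row of $W$ at $x$, we have $k(x,z)=S(W_x,W_z)$. It suffices to prove that every symmetric bilinear form $S$ on a vector space $V$ of dimension $\rho$ over $\mathbb F_q$ can be written as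
\[
S(v,v')=\sum_{i\le2\rho}\lambda_i(v)\lambda_i(v')
\]
with linear functionals $\lambda_i$, some of which may be $0$: we then let $\varphi(x)$ have the coordinates $\lambda_i(W_x)$, padded with zeros.

\emph{$q$ odd.} Diagonalize: $S(v,v')=\sum_{i\le\rho}c_i\lambda_i(v)\lambda_i(v')$. Each $c_i$ is a sum of two squares $a_i^2+b_i^2$, because the sets $\{a^2\}$ and $\{c_i-b^2\}$ have $(q+1)/2$ elements each. Use the functionals $a_i\lambda_i$ and $b_i\lambda_i$.

\emph{$q$ even.} Induct on $\rho$, the case $\rho=0$ being trivial. Suppose $S(v_0,v_0)=c\ne0$ for some $v_0$. In a finite field of characteristic $2$ every element is a square; let $b^2=c^{-1}$ and $\lambda(v)=b\,S(v_0,v)$. The form $S(v,v')-\lambda(v)\lambda(v')$ has $v_0$ in its radical, since $S(v_0,v')-c^{-1}\,c\,S(v_0,v')=0$. So it comes from a form on $V/\langle v_0\rangle$, which needs at most $2(\rho-1)$ functionals, and $S$ needs at most $2(\rho-1)+1$. If no such $v_0$ exists, $S$ is alternating, and in a symplectic basis $S(v,v')=\sum_{i\le h}\big(\lambda_i(v)\mu_i(v')+\mu_i(v)\lambda_i(v')\big)$ with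 $2h\le\rho$. In characteristic $2$ the $i$-th summand equals
\[
(\lambda_i+\mu_i)(v)\,(\lambda_i+\mu_i)(v')+\lambda_i(v)\lambda_i(v')+\mu_i(v)\mu_i(v'),
\]
so $3h\le2\rho$ functionals suffice.
\end{proof}

\subsection{A form over $\mathbb F_p[t]$ without nontrivial zeros}
Fix $n\ge2$ and a basis $\omega_1,\dots,\omega_n$ of $\mathbb F_{p^n}$ over $\mathbb F_p$. The \emph{norm form}
\[
N_0(y)=\prod_{j=0}^{n-1}\Big(\sum_{l=1}^n\omega_l^{p^j}y_l\Big)
\]
has degree $n$. Its coefficients lie in $\mathbb F_p$: raising the coefficients of the linear factors to the $p$-th power permutes these factors cyclically, so the coefficients of $N_0$ are fixed by $c\mapsto c^p$. For $y\in\mathbb F_p^n$ it is the norm of $\sum_l\omega_ly_l\in\mathbb F_{p^n}$, so it vanishes only at $y=0$. For $1\le g\le n$ and $u=(u_0,\dots,u_{g-1})$ with $u_i\in\mathbb F_p[t]^n$ put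
\[
N(u)=\sum_{i=0}^{g-1}t^i\,N_0(u_i)\in\mathbb F_p[t].
\]
For example, when $p\equiv3\pmod4$ and $n=g=2$ we may take $N_0(y)=y_1^2+y_2^2$, and $N$ is the quadratic form $y_1^2+y_2^2+t(y_3^2+y_4^2)$.

\begin{lemma}\label{lem:form}
Let $1\le g\le n$ and $u\in(\mathbb F_p[t]^n)^g$.
\begin{enumerate}
\item[(a)] $N(u)\ne0$ for $u\ne0$. If $n$ is even, $N(-u)=N(u)$.
\item[(b)] Let $\ell\ge1$, and let $\ell=1$ or $g=n$. If all entries of $u$ have degree less than $\ell$, then $\deg N(u)\le g\ell-1$.
\item[(c)] For every finite set $X\subset(\mathbb F_p[t]^n)^g$ and every $\tau\in\mathbb F_q$, where $q$ is a power of $p$, the matrix with entries $N(x-z)(\tau)$, $x,z\in X$, has rank at most $n2^n$.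
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $0\ne y\in\mathbb F_p[t]^n$ and write $y=t^ay'$ with $y'(0)\ne0$. Then $N_0(y)=t^{na}N_0(y')$, and $N_0(y')$ has constant term $N_0(y'(0))\ne0$. So the order of $N_0(y)$ at $t=0$ is $na$, a multiple of $n$. Hence each nonzero summand $t^iN_0(u_i)$ of $N(u)$ has order congruent to $i$ modulo $n$. Since $g\le n$, these orders are distinct, and the term of lowest order cannot cancel. The second claim holds because $N_0$ is homogeneous of degree $n$.

(b) We have $\deg N_0(u_i)\le n(\ell-1)$, so $\deg N(u)\le n(\ell-1)+g-1$. If $\ell=1$ this is $g-1$; if $g=n$ it is $n\ell-1$. Both equal $g\ell-1$.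

(c) Work in a field containing $\mathbb F_q$ and $\mathbb F_{p^n}$, and put $\Lambda_j(y)=\sum_l\omega_l^{p^j}y_l(\tau)$. Then
\[
N_0(x_i-z_i)(\tau)=\prod_{j=0}^{n-1}\big(\Lambda_j(x_i)-\Lambda_j(z_i)\big)
\]
expands into $2^n$ products of a function of $x$ and a function of $z$. Summing over the $g\le n$ values of $i$, with the constant weights $\tau^i$, gives rank at most $n2^n$.
\end{proof}

The form $N$ offers two ways of producing many vectors $u$ while the degree of $N(u)$ stays small: more blocks $u_i$, or entries of larger degree. We need both. The number of blocks is limited to $n$, for otherwise orders could coincide in (a) (and the rank in (c) would grow with $e$), while raising the degree of the entries by one costs $n$ in the degree of $N$, which is too coarse when $e$ is small.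

\subsection{The construction}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Let $n\ge2$ be even, $d\ge64^n$ and $q=p^e$.

\emph{The case $e=1$.} Apply Theorem~\ref{thm:prime} with $M=\lceil3n/4\rceil\le n$. This is allowed since $M(M+5)/2+1\le n(n+5)/2+1\le64^n$. Since $M/6\ge n/8$ and $(2M)^{-M/2}\ge(2n)^{-n/2}$, the claim follows.

\emph{Parameters.} Let $e\ge2$. Write $\mathbb F_q=\mathbb F_p[t]/(\pi)$ with $\pi$ irreducible of degree $e$, and let $\tau\in\mathbb F_q$ be the class of $t$. If $\lfloor(e+2)/4\rfloor\le n$, put $g=\lfloor(e+2)/4\rfloor\ge1$ and $\ell=1$. Otherwise put $g=n$ and $\ell=\lfloor(e+2)/(4n)\rfloor\ge1$. Let $D=g\ell$. In both cases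
\[
4D\le e+2\qquad\text{and}\qquad D\ge e/8 .
\]
Indeed, in the first case $D\ge(e-1)/4\ge e/8$ because $e\ge2$; in the second $D\ge n\cdot(e+2)/(8n)\ge e/8$, because $\lfloor r\rfloor\ge r/2$ for $r\ge1$. Let $X$ be the additive group of all $u\in(\mathbb F_p[t]^n)^g$ with entries of degree less than $\ell$. Then
\[
|X|=p^{ng\ell}=p^{nD}\ge q^{n/8},
\]
and $\deg N(u)\le D-1$ for $u\in X$, by Lemma~\ref{lem:form}(b).

\emph{The function $F$.} Let $\mu=2$ if $p$ is odd and $\mu=3$ if $p=2$. For $u\in X$ put
\[
\widetilde F(u)=N(u)+t^DN(u)^\mu\in\mathbb F_p[t],\qquad F(u)=\widetilde F(u)(\tau)\in\mathbb F_q .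
\]
The degree of $\widetilde F(u)$ is at most $D+\mu(D-1)\le4D-3<e$. We have $F(0)=0$, and $F$ is even because $N$ is; for odd $p$ this is where $n$ has to be even.

\emph{No right angles.} Let $x,y,z\in X$ be distinct, $u=x-y$, $v=z-y$. Then $F(u-v)-F(u)-F(v)=G(\tau)$, where $G=\widetilde F(u-v)-\widetilde F(u)-\widetilde F(v)$ has degree less than $e=\deg\pi$. So $G(\tau)=0$ only if $G=0$. Suppose $G=0$. The part $N(u-v)-N(u)-N(v)$ of $G$ has degree less than $D$, and the rest is divisible by $t^D$. So both vanish:
\[
N(u-v)=N(u)+N(v),\qquad N(u-v)^\mu=N(u)^\mu+N(v)^\mu .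
\]
For $p$ odd, \eqref{eq:twopyth} gives $2N(u)N(v)=0$. For $p=2$ we have $(\beta+\gamma)^3=\beta^3+\gamma^3+\beta\gamma(\beta+\gamma)$, so
\[
N(u)N(v)\big(N(u)+N(v)\big)=N(u)N(v)N(u-v)=0 .
\]
Both contradict Lemma~\ref{lem:form}(a), since $u$, $v$ and $u-v=x-z$ are nonzero.

\emph{Dimension.} Let $k(x,z)=F(x-z)$, a symmetric function on $X\times X$. By Lemma~\ref{lem:form}(c) the matrix of $N(x-z)(\tau)$ has rank at most $n2^n$. Its entrywise $\mu$-th power, multiplied by the constant $\tau^D$, has rank at most $(n2^n)^\mu\le(n2^n)^3$. So $k$ has rank at most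
\[
R=n2^n+(n2^n)^3\le2n^38^n .
\]
Moreover $2R\le4n^38^n\le64^n$, because $4n^3\le8^n$: this holds for $n=2$, and passing from $n$ to $n+1$ multiplies the left side by at most $27/8<8$. Lemma~\ref{lem:lowrank} gives $\varphi:X\to\mathbb F_q^{2R}$ with $\varphi(x)\cdot\varphi(z)=F(x-z)$, which is \eqref{eq:kernel} with $g=0$. By Lemma~\ref{lem:criterion},
\[
f_d(q)\ge|X|\ge q^{n/8}\ge(2n)^{-n/2}q^{n/8}\qquad(d\ge64^n).
\]

The final statement of the theorem is the case $n=10$.
\end{proof}

\section{The upper bound and the uniform exponent}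

If $A$ is right-angle-free and $|A|\ge2$, then every $y\in A$ has a direction $a(y)-y$, with $a(y)\in A\setminus\{y\}$, to which no $z-y$ with $z\in A$ is orthogonal, apart from $z=y$ and possibly $z=a(y)$. This yields a matrix of low rank that, on a large part of $A$, is the all-ones matrix minus the identity. The exceptional pairs $z=a(y)$ are avoided by a coloring.

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $A\subseteq\mathbb F_q^d$ be right-angle-free. We may assume $|A|\ge3$. For each $y\in A$ pick $a(y)\in A\setminus\{y\}$, and consider the graph on $A$ with the edges $\{y,a(y)\}$. Among any $m$ vertices there are at most $m$ edges, since each of them is $\{y,a(y)\}$ for some $y$ among these vertices. So every induced subgraph has average degree at most $2$ and hence a vertex of degree at most $2$. Removing such vertices one by one and coloring in the reverse order, we see that three colors suffice. Some color class $B$, an independent set, has $|B|\ge|A|/3$.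

For $y,z\in B$ put
\[
\Lambda(y,z)=(a(y)-y)\cdot(z-y),\qquad H(y,z)=\Lambda(y,z)^{q-1}.
\]
Then $H(y,y)=0$. If $z\ne y$, then $z\ne a(y)$ by independence, so $y,z,a(y)$ are distinct points of $A$; hence $\Lambda(y,z)\ne0$ and $H(y,z)=1$. So the all-ones matrix minus $H$ is the identity matrix on $B$, and $|B|\le1+\operatorname{rank}H$.

To bound the rank of $H$, write
\[
\Lambda(y,z)=\sum_{j=1}^d(a(y)-y)_j\,z_j-(a(y)-y)\cdot y,
\]
a sum of $d+1$ products of a function of $y$ and a function of $z$. Expanding, $\Lambda^{p-1}$ is a sum of at most $\binom{d+p-1}{d}$ such products, the number of monomials of degree $p-1$ in $d+1$ variables. The same holds for $\Lambda^{(p-1)p^i}$, as raising to the power $p^i$ is additive. Since $q-1=\sum_{i=0}^{e-1}(p-1)p^i$, $H$ is an entrywise product of $e$ such matrices, and $\operatorname{rank}H\le\binom{d+p-1}d^e$. Therefore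
\[
|A|\le3|B|\le3+3\binom{d+p-1}d^e .
\]
For $p=2$ the binomial coefficient is $d+1$, and $(d+1)^e=q^{\log_2(d+1)}$ for $q=2^e$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:kappa}]
Let $j=\lfloor(\log_2d)/12\rfloor$. If $j=0$, the lower bound is trivial. If $j\ge1$, put $n=2j$; then $64^n=2^{12j}\le d$, and Theorem~\ref{thm:all} gives $\kappa_d\ge n/8=j/4$. For the upper bound, suppose $f_d(q)\ge cq^\kappa$ for all $q$, with some $c>0$. By Theorem~\ref{thm:upper}, $c\,q^\kappa\le3+3\,q^{\log_2(d+1)}$ for all $q=2^e$; letting $e\to\infty$ gives $\kappa\le\log_2(d+1)$.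
\end{proof}

\section{The plane}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
The lower bound is \eqref{eq:line}. Let $A\subseteq\mathbb F_q^2$ be right-angle-free. If a point $b\in A$ shared its row with another point $a\in A$ and its column with another point $c\in A$, then $a,b,c$ would be distinct and $(a-b)\cdot(c-b)=0$, a right angle at $b$. So every point of $A$ is alone in its row or alone in its column. Let $h$ be the number of points alone in their rows and $w$ the number of points alone in their columns. Then $h,w\le q$ and $|A|\le h+w$. If $h=q$, then each of the $q$ rows contains exactly one point, and $|A|=q\le2q-2$. If $w=q$, the same holds for the columns. Otherwise $|A|\le h+w\le2(q-1)$.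
\end{proof}

\begin{thebibliography}{9}

\bibitem{RA}
\emph{Right Angles In Vector Spaces}, \url{https://dcg.epfl.ch/wp-content/uploads/2018/10/rightangle.pdf}.

\bibitem{Serre}
Serre, \emph{A Course in Arithmetic}.

\end{thebibliography}

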